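# Multiplicities of invariant subspaces of the bilateral shift on $\ell^p(\mathbf Z)$

## The half-line subspace and its coordinate functional

For $1\le p<\infty$, let $\ell^p(\mathbf Z)$ be the Banach space of complex sequences $a=\{a(n)\}_{n\in\mathbf Z}$ with $\|a\|_p=\left(\sum_n|a(n)|^p\right)^{1/p}<\infty$. The bilateral shift $U=U_p$ moves a sequence one place to the right: $(Ua)(n)=a(n-1)$. It is a surjective isometry. Write $e_0$ for the sequence equal to $1$ at $0$ and to $0$ elsewhere.

Start with the most obvious subspace that $U$ maps into itself,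
$$M_+=\{f\in\ell^p(\mathbf Z): f(m)=0\text{ for } m<0\}.$$
How many vectors do we need in order to generate $M_+$ under $U$? One is enough: the vectors $U^re_0$, $r\ge0$, are the unit coordinate vectors of $M_+$, and their span is dense because $p<\infty$. Zero vectors are not enough, since $M_+\ne\{0\}$.

Here is a slower way to see that one vector is needed, and it is the way that will generalize. The functional $\Lambda(f)=f(0)$ is continuous on $M_+$, it vanishes on $UM_+$, and $\Lambda(e_0)=1$. So $UM_+\neq M_+$. Moreover, every $f\in M_+$ satisfies $f-f(0)e_0\in UM_+$, so $\dim M_+/UM_+=1$. A functional that kills $UM_+$ sees only the generators themselves and none of their later shifts, and one such functional that is not zero accounts for one generator.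

**Definition (multiplicity).** Let $T$ be a bounded linear operator on a Banach space $X$. A set $C\subset X$ is *cyclic* for $T$ if the linear span of $\{T^nx: x\in C,\ n=0,1,\dots\}$ is dense in $X$. The *multiplicity* $m(T)$ is the minimal cardinality of a cyclic set. If $M$ is a closed subspace of $\ell^p(\mathbf Z)$ with $UM\subset M$ (an *invariant subspace* of $U$), the multiplicity of $M$ is that of $U|_M$. If it equals one, $M$ is *singly generated*.

Some small examples. On $\mathbf C^n$, the zero operator and the identity both have multiplicity $n$, because in each case the span of $\{T^nx\}$ is just the span of $C$. A single nilpotent Jordan block on $\mathbf C^n$ has multiplicity one, since the vector at the top of the chain is cyclic. The identity on $\mathbf C^2$ has $X/TX=0$ and multiplicity $2$, so the quotient $X/TX$ does not determine the multiplicity. It will serve only as a lower bound.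

Here is a case where many generators are needed for an easy reason. On $\ell^p(\{0,1,2,\dots\};\mathbf C^n)$ take the right shift $S$. The map $f\mapsto f(0)\in\mathbf C^n$ is continuous, onto, and zero on the range of $S$. If $C$ is cyclic, this map sends the dense span of $\{S^rx:x\in C,\ r\ge 0\}$ onto the span of $\{x(0):x\in C\}$, which must therefore be dense in $\mathbf C^n$, hence all of it. So $|C|\ge n$, and the $n$ unit vectors placed at position $0$ show that the multiplicity is exactly $n$.

What changes for the scalar shift $U$? At each position there is room for only one complex number, and the $n$ independent "values at $0$" have no obvious place to live. The following facts are taken as known. Every invariant subspace of $U_2$ is singly generated. For $2<p<\infty$, $U_p$ has invariant subspaces of arbitrarily large multiplicity. If $1<p<2$, there is a subspace of $\ell^p(\mathbf Z)$, invariant under $U_p$ and $U_p^{-1}$, that contains no $x$ for which the span of $\{U_p^nx:n\in\mathbf Z\}$ is dense in it, so in particular this subspace is not singly generated. The question, taken from "Invariant Subspaces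 Of Arbitrary Multiplicity For The Shift On $\ell^1$", is this: for $1<p<2$, does $U_p$ have invariant subspaces of infinite multiplicity, and does it have invariant subspaces of arbitrarily large finite multiplicity? Both answers are yes, and every finite multiplicity $n\ge 1$ occurs exactly.

## Biorthogonal pairs and the three statements

For $1\le p\le2$ let $q=p/(p-1)$, with $q=\infty$ if $p=1$. For $D\in\ell^q(\mathbf Z)$ and $\varphi\in\ell^p(\mathbf Z)$ let
$$(D*\varphi)(m)=\sum_kD(m-k)\varphi(k),\qquad |(D*\varphi)(m)|\le\|D\|_q\|\varphi\|_p,$$
the bound being Hölder's inequality. Convolution is commutative, and $D*(U^r\varphi)=U^r(D*\varphi)$. Let $\delta_{ij}$ be the Kronecker symbol.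

Every continuous functional on $\ell^p(\mathbf Z)$ has the form $f\mapsto(D*f)(0)=\sum_kD(-k)f(k)$ with $D\in\ell^q(\mathbf Z)$. We want generators $\varphi_j$ and functionals, given by $D_i$, such that the $i$-th functional takes the value $\delta_{ij}$ at $\varphi_j$ and $0$ at $U^r\varphi_j$ for all $r\ge1$. Since $(D_i*U^r\varphi_j)(0)=(D_i*\varphi_j)(-r)$, this is a condition on the convolutions at nonpositive indices.

**Proposition 1.** Let $1\le p<2$. There are $\varphi_j\in\ell^p(\mathbf Z)$ and $D_i\in\ell^q(\mathbf Z)$ $(i,j=1,2,\dots)$ such that for all $i,j$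
$$(D_i*\varphi_j)(m)=0\ \ (m<0),\qquad (D_i*\varphi_j)(0)=\delta_{ij}. \tag{1}$$

**Theorem 1.** Let $1<p<2$ (or $p=1$), and let $\varphi_j$ be as in Proposition 1. Let $M_n$ be the closed linear span of $\{U^r\varphi_j:r\ge0,\ 1\le j\le n\}$ for $n=1,2,\dots$, and let $M_\infty$ be the closed linear span of $\{U^r\varphi_j:r\ge0,\ j\ge1\}$. Then $M_n$ has multiplicity exactly $n$ and $\dim M_n/UM_n=n$. The subspace $M_\infty$ has infinite (countable) multiplicity and $\dim M_\infty/UM_\infty=\infty$.

**Theorem 2.** Let $1\le p<\infty$. If $p\neq2$, the multiplicities of nonzero invariant subspaces of $U_p$ are exactly $1,2,3,\dots,\aleph_0$, and each value $n$ is attained by a subspace $M$ with $\dim M/UM=n$ (for $n=\aleph_0$ this means that $M/UM$ is infinite-dimensional). If $p=2$, only the multiplicity $1$ occurs.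

With one index, (1) is solved by $D_1=\varphi_1=e_0$, and $M_1=M_+$. This is the half-line case.

## From biorthogonal pairs to multiplicities: proof of Theorem 1

The proof repeats the argument for $\mathbf C^n$-valued sequences, with the functionals supplied by (1).

**Step 1: the functionals.** The aim is to produce continuous functionals that vanish on $UM$. Put $\Lambda_i(f)=(D_i*f)(0)$, a continuous functional on $\ell^p(\mathbf Z)$. By (1), for $r\ge0$,
$$\Lambda_i(U^r\varphi_j)=(D_i*\varphi_j)(-r)=\begin{cases}\delta_{ij},&r=0,\\0,&r\ge1.\end{cases}\tag{2}$$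
Let $M=M_n$ with $n\in\{1,2,\dots,\infty\}$. It is closed and $U$-invariant. The space $UM$ lies in the closed span of the vectors $U^r\varphi_j$ with $r\ge1$ and $\varphi_j$ among the generators. By (2) and continuity, every $\Lambda_i$ vanishes on $UM$.

**Step 2: the lower bound.** The aim is to show that no cyclic set has fewer than $\nu$ elements, for each finite integer $\nu$ with $1\le\nu\le n$. Consider $\Lambda=(\Lambda_1,\dots,\Lambda_\nu):M\to\mathbf C^\nu$. By (2), the vectors $\Lambda\varphi_1,\dots,\Lambda\varphi_\nu$ form the standard basis, so $\Lambda$ is onto. Since $\Lambda$ vanishes on $UM$, it factors through $M/UM$, and $\dim M/UM\ge\nu$.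

Now let $C\subset M$ be cyclic for $U|_M$. For $x\in C$ and $r\ge1$ we have $U^rx\in UM$, so $\Lambda(U^rx)=0$. Hence $\Lambda$ maps $\operatorname{span}\{U^rx:x\in C,\ r\ge0\}$ onto $\operatorname{span}\Lambda(C)$. The first span is dense in $M$, and $\Lambda$ is continuous and onto, so $\operatorname{span}\Lambda(C)$ is dense in $\mathbf C^\nu$. A dense linear subspace of $\mathbf C^\nu$ is all of it. So $|C|\ge\nu$.

**Step 3: finite $n$.** The aim is to match the lower bound. Take $\nu=n$ in Step 2: the multiplicity is at least $n$. The set $\{\varphi_1,\dots,\varphi_n\}$ is cyclic, so the multiplicity is at most $n$, hence equal to $n$. For the quotient, note that $UM$ is closed, because $U$ is an isometry and $M$ is complete. The sum of a closed subspace and a finite-dimensional one is closed, so $\operatorname{span}\{\varphi_1,\dots,\varphi_n\}+UM$ is closed. It contains all $U^r\varphi_j$ with $r\ge0$ and $j\le n$, so it equals $M$. Therefore $\dim M/UM\le n$, and with Step 2, $\dim M/UM=n$.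

**Step 4: $n=\infty$.** Now $\nu$ in Step 2 is an arbitrary positive integer. So no finite set is cyclic, and $\dim M/UM=\infty$. The countable set $\{\varphi_j:j\ge1\}$ is cyclic, so the multiplicity is exactly $\aleph_0$. $\blacksquare$

Everything now rests on Proposition 1.

## Why finitely supported generators cannot work

It is convenient to write a finitely supported sequence $a$ as the Laurent polynomial $\sum_ma(m)z^m$. Convolution becomes multiplication, $U$ becomes multiplication by $z$, and $e_0$ becomes $1$. For instance, $D=z$ and $\varphi=1+z^{-1}$ give $D\varphi=1+z$, which is a solution of (1) with one index.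

The first thing to try for two indices is a pair of simple generators, say finitely supported ones. If $\varphi_1=1$ and $\varphi_2=z^{-1}$, then $U\varphi_2=\varphi_1$ and $M_2$ is a translate of $M_+$, with multiplicity one. A better choice of polynomials does not help, even if the $D_i$ are arbitrary.

**Observation.** There are no finitely supported $\varphi_1,\varphi_2$ and bounded sequences $D_1,D_2$ satisfying (1) for $i,j\in\{1,2\}$.

*Proof.* Suppose there are. Since $(D_j*\varphi_j)(0)=1$, both $\varphi_j$ are nonzero. Let $a_j$ be the smallest index in the support of $\varphi_j$. Since $\varphi_1$ and $\varphi_2$ have finite support, all sums below are finite and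
$$\varphi_2*(D_1*\varphi_1)=\varphi_1*(D_1*\varphi_2),$$
because both sides at $m$ equal $\sum_{k,k'}\varphi_1(k)\varphi_2(k')D_1(m-k-k')$. By (1), $D_1*\varphi_1$ is supported in $\{m\ge0\}$ with value $1$ at $0$. So the left side at the index $a_2$ equals $\varphi_2(a_2)\ne0$. Again by (1), $D_1*\varphi_2$ is supported in $\{m\ge1\}$, so the right side is supported in $\{m\ge a_1+1\}$. Hence $a_2\ge a_1+1$. Exchanging the two indices, with $D_2$ in place of $D_1$, gives $a_1\ge a_2+1$. This is a contradiction. $\blacksquare$

Condition (1) is symmetric in the two families, so finitely supported $D_i$ are excluded in the same way. *Both* families must have infinite supports. This suggests building both as limits of finitely supported sequences that satisfy (1) up to a small error, and correcting both families again and again.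

## Repairing an error with one frequency

For finitely supported $a$, let $a_{\le0}$ be the restriction of $a$ to $\{m\le0\}$. For example, $(z^{-1}+2+3z)_{\le0}=z^{-1}+2$. Only this part matters in (1), and what happens at positive indices is free.

Consider a single pair $(D,\varphi)$ of finitely supported sequences with error $E=(1-D\varphi)_{\le0}$, everything supported in $[-R,R]$. We look for increments $\Delta,\varepsilon$ such that $(D+\Delta)(\varphi+\varepsilon)$ has a smaller error. Expanding, and using $E=E_{\le 0}$, the new error is
$$E-(\Delta\varphi)_{\le0}-(D\varepsilon)_{\le0}-(\Delta\varepsilon)_{\le0}.$$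
A natural idea is to let $\Delta\varepsilon$ equal $E$ and to send the cross term $\Delta\varphi$ far to the right, where it does no harm:
$$\Delta=t^{-1}Ez^n,\qquad\varepsilon=tz^{-n},\qquad n>2R,\ t>0 .$$
Then $\Delta\varepsilon=E$, and $\Delta\varphi$ is supported in $n+[-2R,2R]\subset\{m>0\}$. But the other cross term $D\varepsilon=tz^{-n}D$ is pushed to the left, so the new error is exactly $-tz^{-n}D$, with $\ell^q$-norm $t\|D\|_q$.

Now iterate with parameters $t_1,t_2,\dots>0$. Write $D^{(k)}$ for the sequence after step $k$. The error after step $k$ has norm $t_k\|D^{(k-1)}\|_q$, so at step $k+1$ the increments have norms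
$$\|\varepsilon\|_p=t_{k+1},\qquad\|\Delta\|_q=\frac{t_k}{t_{k+1}}\|D^{(k-1)}\|_q .$$
If the two sequences are to converge, with a nonzero limit for $D^{(k)}$, both norms must tend to $0$. The first gives $t_k\to0$. The second gives $t_k/t_{k+1}\to0$, so that $t_{k+1}>t_k$ eventually. These are incompatible. The attempt fails because the cross term $D\varepsilon$ is as large as $\varepsilon$ itself.

## Many frequencies with distinct differences

We measure $\varepsilon$ in $\ell^p$, and we measure the error $D\varepsilon$ in $\ell^q$. For $p<2$ we have $q>2>p$, and a sequence that is spread out over many places can have $\ell^p$-norm $1$ and tiny $\ell^q$-norm. So replace the single $z^{-n}$ by $N^{-1/p}\sum_{l=1}^Nz^{-n_l}$. Its $\ell^p$-norm is $1$ and its $\ell^q$-norm is $N^{1/q-1/p}=N^{-\theta}$, where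
$$\theta=1-\frac2q=\frac1p-\frac1q>0 .$$
This is the place where $p<2$ is used. In the same way, replace $z^n$ by $N^{-1/q}\sum_lz^{n_l}$, which has $\ell^q$-norm $1$.

The price is that the product of the two sums is no longer $1$. Since $1/p+1/q=1$, it is
$$\Bigl(N^{-1/q}\sum_lz^{n_l}\Bigr)\Bigl(N^{-1/p}\sum_{l'}z^{-n_{l'}}\Bigr)=1+N^{-1}\sum_{l\ne l'}z^{n_l-n_{l'}} .$$
The $N$ diagonal terms add up to $1$. The off-diagonal terms are harmless only if they do not pile up. With $n_l=l$ they do: the coefficient of $z^{-1}$ is $(N-1)/N$. If instead all the differences $n_l-n_{l'}$, $l\ne l'$, are distinct, the off-diagonal sum consists of $N(N-1)$ separate coefficients $1/N$, and its $\ell^q$-norm is at most $N^{-1}N^{2/q}=N^{-\theta}$. Both prices are the same power of $N$, and both become small by taking $N$ large, with no restriction on the size of $\varepsilon$.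

Powers of $3$ have distinct differences. For example, $3,9,27$ have the differences $\pm6,\pm18,\pm24$. With $N=2$ and the frequencies $3,9$, the product above is $1+\tfrac12(z^6+z^{-6})$.

We shall often use the following computation. If $b$ is supported in $[-R,R]$ and $S$ is a finite set of integers any two of which differ by more than $2R$, then the translates $z^cb$, $c\in S$, have disjoint supports, and for $1\le r\le\infty$
$$\Bigl\|\sum_{c\in S}z^cb\Bigr\|_r=|S|^{1/r}\|b\|_r\quad(S\neq\emptyset), \tag{3}$$
where $|S|^{1/r}$ is read as $1$ for $r=\infty$.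

## Construction of the pairs: proof of Proposition 1

Fix $1\le p<2$. In the case $q=\infty$ read $N^{1/q}=N^{2/q}=1$; all estimates below then hold with suprema, and $\theta=1$.

**Step 1: the scheme.** The aim is to say what is constructed. For $k=0,1,2,\dots$ we construct finitely supported $D_i^{(k)}$ and $\varphi_j^{(k)}$, with $D_i^{(k)}=\varphi_i^{(k)}=0$ for $i>k$. So at stage $k$ there are $k$ active pairs, and each stage does two things: it repairs the errors among the old pairs and it introduces one new pair. Define the errors
$$E_{ij}^{(k)}=\bigl(\delta_{ij}\,1-D_i^{(k)}\varphi_j^{(k)}\bigr)_{\le0},$$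
and require
$$\|E_{ij}^{(k)}\|_q\le\eta_k:=\frac{4^{-(k+1)}}{k+1}\qquad(1\le i,j\le k). \tag{4}$$
Start with $D_i^{(0)}=\varphi_j^{(0)}=0$ for all $i,j$. For $k=0$ condition (4) is vacuous.

Now let $k\ge1$, and suppose stage $k-1$ is done. Until the end of Step 6, $D_i,\varphi_j,E_{ij}$ without superscript denote the objects with index $k-1$. Since $D_k=\varphi_k=0$,
$$E_{kk}=1,\qquad E_{ik}=E_{ki}=0\quad(i<k). \tag{5}$$
Thus the new pair comes in as an error of size $1$, which is to be repaired together with the others, and it has no interaction yet with the old pairs.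

**Step 2: frequencies.** The aim is to choose $kN$ frequencies, in $k$ groups of $N$, so spread out that translates never collide. Choose an integer $R\ge0$ such that $D_i,\varphi_j,E_{ij}$ $(i,j\le k)$ are supported in $[-R,R]$. Put $L=2R+1$, and let $N$ be a positive integer, to be fixed in Step 6. Relabel the integers $L3^\nu$ $(1\le\nu\le kN)$ bijectively as $n_{j,l}$ $(1\le j\le k,\ 1\le l\le N)$. Then:

* (a) $n_{j,l}>2R$, and distinct $n_{j,l}$ differ by more than $2R$.
* (b) For distinct ordered pairs $(\nu,\nu')$ with $\nu\ne\nu'$, the differences $L3^\nu-L3^{\nu'}$ are distinct, and so they differ from each other by more than $2R$.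

For (a): all these integers are positive multiples of $L>2R$. For (b): we recover $(\nu,\nu')$ from $3^\nu-3^{\nu'}$. The sign tells which exponent is larger. In absolute value the difference is $3^{\min}(3^d-1)$ with $d=|\nu-\nu'|\ge1$, and $3^d-1$ is not divisible by $3$, so the power of $3$ dividing it gives the smaller exponent. Then the size gives $d$, and hence the larger exponent. Distinct multiples of $L$ differ by at least $L=2R+1>2R$.

**Step 3: the increments.** The aim is to define a correction whose products reproduce all errors $E_{ij}$ at once. Put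
$$e_j=N^{-1/q}\sum_{l=1}^Nz^{n_{j,l}},\qquad e'_j=N^{-1/p}\sum_{l=1}^Nz^{-n_{j,l}},\qquad t_j=2^{-k}\ (j<k),\quad t_k=1,$$
and for $i,j\le k$
$$\Delta_i=\sum_{s=1}^kt_s^{-1}E_{is}\,e_s,\qquad\varepsilon_j=t_je_j',\qquad D_i^{(k)}=D_i+\Delta_i,\qquad\varphi_j^{(k)}=\varphi_j+\varepsilon_j. \tag{6}$$
For $i>k$ put $D_i^{(k)}=\varphi_i^{(k)}=0$. All these sequences are finitely supported. Group $s$ of frequencies is attached to the generator $\varphi_s$. In $\Delta_i\varepsilon_j$ the group $s=j$ should return $E_{ij}$, and the groups $s\neq j$ should give only off-diagonal terms. The weights $t_j$ divide the size of the correction between the two factors.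

**Step 4: sizes of the increments.** The aim is to see that the corrections to old pairs are summable in $k$. By (3), $\|e_j\|_q=\|e'_j\|_p=1$, so $\|\varepsilon_j\|_p=t_j$. By (a) and (3), $\|E_{is}e_s\|_q=N^{-1/q}N^{1/q}\|E_{is}\|_q=\|E_{is}\|_q$.

For the new index, (5) and $t_k=1$ give $\Delta_k=e_k$, so $\|\Delta_k\|_q=1$. This is not small, but it happens only once in the life of the index $k$. For $i<k$ the term $s=k$ in $\Delta_i$ is zero by (5), and the other terms have $t_s^{-1}=2^k$. By (4) at stage $k-1$, where $\eta_{k-1}=4^{-k}/k$,
$$\|\Delta_i\|_q\le2^k\sum_{s<k}\|E_{is}\|_q\le2^k(k-1)\frac{4^{-k}}k\le2^{-k},\qquad\|\varepsilon_i\|_p=2^{-k}\qquad(i<k). \tag{7}$$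
These bounds do not depend on $N$.

**Step 5: the new errors.** The aim is to compute $E_{ij}^{(k)}$. Expanding the product $(D_i+\Delta_i)(\varphi_j+\varepsilon_j)$ gives, for $i,j\le k$,
$$E^{(k)}_{ij}=E_{ij}-(\Delta_i\varphi_j)_{\le0}-(D_i\varepsilon_j)_{\le0}-(\Delta_i\varepsilon_j)_{\le0}. \tag{8}$$
We take the three products in turn.

*The product $\Delta_i\varphi_j$.* It is supported in the union of the intervals $n_{s,l}+[-2R,2R]$, because $E_{is}$ and $\varphi_j$ are supported in $[-R,R]$. By (a) this union lies in $\{m>0\}$. So $(\Delta_i\varphi_j)_{\le0}=0$.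

*The product $D_i\varepsilon_j$.* It equals $t_jN^{-1/p}\sum_lz^{-n_{j,l}}D_i$, and by (a) the translates are disjoint. By (3) and $t_j\le1$,
$$\|D_i\varepsilon_j\|_q=t_jN^{1/q-1/p}\|D_i\|_q\le N^{-\theta}\|D_i\|_q .$$

*The product $\Delta_i\varepsilon_j$.* Since $1/p+1/q=1$,
$$\Delta_i\varepsilon_j=\sum_{s\le k}\frac{t_j}{t_s}E_{is}\,N^{-1}\sum_{l,l'=1}^Nz^{n_{s,l}-n_{j,l'}} .$$
The $N$ terms with $s=j$ and $l=l'$ have coefficient $t_j/t_j=1$ and exponent $0$, and they add up to $E_{ij}$. So $\Delta_i\varepsilon_j=E_{ij}+X_{ij}$ with
$$X_{ij}=\sum_{s\le k}\frac{t_j}{t_s}E_{is}\,N^{-1}\sum_{(s,l)\ne(j,l')}z^{n_{s,l}-n_{j,l'}},$$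
where the inner sum runs over those $(l,l')$ with $(s,l)\neq(j,l')$. For fixed $i,j$, distinct triples $(s,l,l')$ in this sum correspond to distinct ordered pairs $(n_{s,l},n_{j,l'})$ of different integers of the form $L3^\nu$. By (b) all the translates of the $E_{is}$ in $X_{ij}$ have disjoint supports. For each $s$ there are at most $N^2$ of them. Applying (3) for each $s$ and the triangle inequality over $s$,
$$\|X_{ij}\|_q\le\sum_{s\le k}\frac{t_j}{t_s}\,N^{-1}N^{2/q}\|E_{is}\|_q=N^{-\theta}\sum_{s\le k}\frac{t_j}{t_s}\|E_{is}\|_q .$$

**Step 6: the choice of $N$.** The aim is to obtain (4) at stage $k$. Since $E_{ij}=(E_{ij})_{\le0}$, the old error cancels in (8):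
$$E_{ij}^{(k)}=-(D_i\varepsilon_j)_{\le0}-(X_{ij})_{\le0}.$$
Restriction to $\{m\le0\}$ does not increase norms, so by Step 5
$$\|E^{(k)}_{ij}\|_q\le N^{-\theta}\Bigl(\|D_i\|_q+\sum_{s\le k}\frac{t_j}{t_s}\|E_{is}\|_q\Bigr)\qquad(i,j\le k). \tag{9}$$
The quantity in parentheses involves only objects of stage $k-1$ and the weights $t_j$, so it does not depend on $N$. Since $\theta>0$ and there are finitely many pairs $(i,j)$, condition (4) holds for all $i,j\le k$ once $N$ is large enough. Fix such an $N$. The stage is complete.

As a check, take $k=1$. Here $D_1=\varphi_1=0$, $E_{11}=1$, and we may take $R=0$, $L=1$. The construction gives $D_1^{(1)}=N^{-1/q}\sum_{l=1}^Nz^{3^l}$ and $\varphi_1^{(1)}=N^{-1/p}\sum_{l=1}^Nz^{-3^l}$, which is the product of the previous section, and (9) reads $\|E_{11}^{(1)}\|_q\le N^{-\theta}$. For $p=4/3$ we have $q=4$ and $\theta=1/2$. The requirement $\eta_1=1/32$ is met with $N=1024$.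

**Step 7: passage to the limit.** The aim is to obtain (1) exactly. Fix $i$. At every stage $k>i$, (7) gives
$$\|D_i^{(k)}-D_i^{(k-1)}\|_q\le2^{-k},\qquad\|\varphi_i^{(k)}-\varphi_i^{(k-1)}\|_p=2^{-k}.$$
So as $k\to\infty$ the sequence $D_i^{(k)}$ converges in $\ell^q(\mathbf Z)$ to some $D_i$, and $\varphi_j^{(k)}$ converges in $\ell^p(\mathbf Z)$ to some $\varphi_j$, for all $i,j$. (From here on, $D_i$ and $\varphi_j$ denote these limits.) By Hölder's inequality,
$$\bigl|(D_i^{(k)}*\varphi_j^{(k)})(m)-(D_i*\varphi_j)(m)\bigr|\le\|D_i^{(k)}-D_i\|_q\|\varphi_j^{(k)}\|_p+\|D_i\|_q\|\varphi_j^{(k)}-\varphi_j\|_p\to0$$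
for every $m$. On the other hand, for $m\le0$ and $k\ge\max(i,j)$ the definition of $E_{ij}^{(k)}$ and (4) give
$$\bigl|\delta_{ij}\delta_{m0}-(D_i^{(k)}*\varphi_j^{(k)})(m)\bigr|\le\|E_{ij}^{(k)}\|_\infty\le\|E_{ij}^{(k)}\|_q\le\eta_k\to0 .$$
Hence $(D_i*\varphi_j)(m)=\delta_{ij}\delta_{m0}$ for all $m\le0$, which is (1). $\blacksquare$

With Theorem 1, this answers both questions for $1<p<2$: the subspace $M_\infty$ has infinite multiplicity, and $M_n$ has multiplicity exactly $n$ for every positive integer $n$.

## The exponent 2, exponents above 2, and the proof of Theorem 2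

The only use of the exponent in the construction is $\theta=1-2/q>0$, which makes the terms $D_i\varepsilon_j$ and $X_{ij}$ small. For $p=2$ one has $\theta=0$, and the first stage already shows the trouble: there $E_{11}^{(1)}$ consists of $N(N-1)/2$ coefficients of modulus $1/N$, so its $\ell^2$-norm is $\sqrt{(N-1)/(2N)}$, which tends to $1/\sqrt2$ and not to $0$. Nor could another construction prove Proposition 1 for $p=2$. The proof of Theorem 1 uses nothing about $p$ beyond (1), so two pairs satisfying (1) in $\ell^2(\mathbf Z)$ would give an invariant subspace of $U_2$ of multiplicity $2$, while every invariant subspace of $U_2$ is singly generated.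

*Proof of Theorem 2.*

**Step 1: the values are attained for $1\le p<2$.** This is Theorem 1: $M_n$ for finite $n$, and $M_\infty$ for $\aleph_0$.

**Step 2: the values are attained for $2<p<\infty$.** The aim is to exchange the two families. Let $p'=p/(p-1)\in(1,2)$, whose conjugate exponent is $p$. Proposition 1 with the exponent $p'$ gives $\varphi_j\in\ell^{p'}(\mathbf Z)$ and $D_i\in\ell^p(\mathbf Z)$ satisfying (1). Now use $D_1,D_2,\dots\in\ell^p(\mathbf Z)$ as generators, and $\Lambda_j(f)=(\varphi_j*f)(0)$ as functionals. They are continuous on $\ell^p(\mathbf Z)$ by Hölder's inequality. Since $\varphi_j*D_i=D_i*\varphi_j$, (1) gives for $r\ge0$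
$$\Lambda_j(U^rD_i)=(D_i*\varphi_j)(-r)=\begin{cases}\delta_{ij},&r=0,\\0,&r\ge1.\end{cases}$$
This is (2) with the roles exchanged, and $U$ is an isometry of $\ell^p(\mathbf Z)$. So Steps 1 to 4 of the proof of Theorem 1 apply word for word. The closed span of $\{U^rD_i:r\ge0,\ i\le n\}$ has multiplicity $n$ and quotient dimension $n$. The closed span of $\{U^rD_i:r\ge0,\ i\ge1\}$ has multiplicity $\aleph_0$ and infinite quotient dimension.

**Step 3: no other values occur.** The aim is an upper bound. A nonzero subspace has multiplicity at least $1$. For $p<\infty$ the space $\ell^p(\mathbf Z)$ is separable, so every closed subspace $M$ has a countable dense subset. Such a subset is cyclic for $U|_M$, and the multiplicity is at most $\aleph_0$.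

**Step 4: $p=2$.** Every invariant subspace of $U_2$ is singly generated, by the known fact quoted at the start, so among nonzero subspaces only the multiplicity $1$ occurs. $\blacksquare$
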